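# Prescribed inner products in the plane: deciding $PIPS(\mathbb Z^2)$

## Does undecidability descend from three coordinates to two?

For $x,y\in\mathbb Z^k$ write $x\bullet y=x_1y_1+\dots+x_ky_k$.

**Definition (PIPS).** An instance of *Partial Inner Product Specification* over $\mathbb Z^k$, written $PIPS(\mathbb Z^k)$, consists of a positive integer $n$ and a finite set of conditions $v_i\bullet v_j=c_{ij}$, where $1\le i,j\le n$ (with $i=j$ allowed) and $c_{ij}\in\mathbb Z$. The question is whether there are $v_1,\dots,v_n\in\mathbb Z^k$ satisfying all the conditions. The problem $PIPS(\mathbb Z^k)$ is *solvable* if some algorithm answers this question for every instance.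

Not every pair $(i,j)$ need carry a condition. We draw an instance as a graph on $\{1,\dots,n\}$ with one edge for each condition; a condition $v_i\bullet v_i=c_{ii}$ is a loop.

Two facts are given to us. First, $PIPS(\mathbb Z^k)$ is algorithmically unsolvable for every $k\ge3$, by reduction from Hilbert's Tenth Problem over $\mathbb Z$, the problem of deciding whether a polynomial equation has an integer solution. Second, $PIPS(\mathbb Z)$ is easily solvable: if $v_i$ occurs in a condition $v_iv_j=c_{ij}\neq0$, then $v_i$ divides $c_{ij}$ and has finitely many possible values; every other $v_i$ may be set to $0$. The remaining case is $k=2$.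

The first guess is that $PIPS(\mathbb Z^2)$ is unsolvable too. The conditions are quadratic equations in many unknowns, and the divisor argument for $k=1$ fails at once, since $v\bullet w=1$ has infinitely many solutions in the plane. Multiplication is even visible. Impose $a\bullet a=1$; then $a$ is one of $\pm(1,0),\pm(0,1)$, and after a rotation by a multiple of $90^\circ$, which preserves $\bullet$ and $\mathbb Z^2$, we have $a=(1,0)$. Impose $a\bullet x=1$; then $x=(1,t)$ with $t$ free. Impose $x\bullet y=0$ and write $y=(-p,q)$; this says exactly
$$p=tq .$$

Let us test the guess on small graphs.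

*A single loop*, $v\bullet v=c$, asks whether $c$ is a sum of two squares. This is a finite search.

*A tree* is always solvable. Start with any primitive vector (one with coprime coordinates) at the root. If $p=(p_1,p_2)$ is primitive and $p_1s+p_2t=1$, then $q=c\,(s,t)+(-p_2,p_1)$ satisfies $p\bullet q=c$. It is primitive, because its coordinates in the basis $(s,t),(-p_2,p_1)$ of $\mathbb Z^2$ are $(c,1)$; the two vectors do form a basis, since their determinant is $sp_1+tp_2=1$. So we can walk down the tree.

*A triangle* $v_1\bullet v_2=\alpha$, $v_2\bullet v_3=\beta$, $v_1\bullet v_3=\gamma$ is always solvable: take $v_2=(1,0)$, $v_1=(\alpha,1)$, $v_3=(\beta,\gamma-\alpha\beta)$.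

*A 4-cycle* $v_1\bullet v_2=\alpha$, $v_2\bullet v_3=\beta$, $v_3\bullet v_4=\gamma$, $v_4\bullet v_1=\delta$ is always solvable: take $v_1=(1,0)$, $v_3=(0,1)$, $v_2=(\alpha,\beta)$, $v_4=(\delta,\gamma)$.

*With a loop* there are real restrictions. The conditions $a\bullet a=1$, $a\bullet z=0$, $z\bullet z=2$ have no solution, since they force $z=\pm(0,w)$ with $w^2=2$ once $a=(1,0)$. The conditions
$$a\bullet a=1,\qquad a\bullet x=1,\qquad a\bullet z=0,\qquad x\bullet z=2\tag{1}$$
give $x=(1,t)$, $z=(0,w)$ and $tw=2$, so $t\in\{\pm1,\pm2\}$. We keep (1) as a test case for later.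

In none of these do we see arithmetic that we could not decide. The multiplication $p=tq$ above also has a defect: $p$ and $q$ sit in the same vector. To continue a computation we would like $p$ in a fresh vector $(1,p)$, but the obvious condition $(1,p')\bullet(-p,q)=c$ says $p'q=p+c$, which is one more product and not a copy. In fact the guess is wrong.

**Theorem 1.** There is an algorithm deciding, for every instance of $PIPS(\mathbb Z^2)$, whether it has a solution.

**Theorem 2.** Every solvable instance of $PIPS(\mathbb Z^2)$ of bit-size $L$ (integers in binary) has a solution whose entries have bit-length polynomial in $L$. The problem $PIPS(\mathbb Z^2)$ is NP-complete, and it stays NP-hard when all $c_{ij}\in\{0,1,2,12\}$.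

Together with the two given facts, $PIPS(\mathbb Z^k)$ is solvable if and only if $k\le2$.

## The polynomial obtained from a path

A sensible way to decide an instance is to choose a spanning tree, parametrize all solutions of the tree conditions by integers, and substitute into the remaining conditions. Let us try it on a path. Take $a=(1,0)$ and let all consecutive inner products along $a,x,y,z,w$ equal $1$. At each step the next vector is one particular solution plus an integer multiple of a vector orthogonal to the current one:
$$x=(1,t),\qquad y=(1-ts,\;s),\qquad z=x+k\,(-s,\,1-ts),\qquad w=y+l\,(-z_2,z_1),$$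
where $t,s,k,l$ are free integers. (Since $x\bullet y=1$, $x$ is a particular solution for $z$; since $y\bullet z=1$, $y$ is one for $w$.) Here $z_2=t+k-kts$. A further condition $a\bullet w=c$ becomes
$$tskl-ts-tl-kl+1=c .\tag{2}$$
This is an equation of degree four in four unknowns. Longer paths give higher degrees, and several extra edges give a system of such equations. At this point the method stops: for systems of polynomial equations over $\mathbb Z$ of unbounded degree there is no algorithm. If substitution is to help, we must use something special about the polynomials that occur.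

Something special is there. Define $(p_1,q_1)=(l,1)$ and apply successively, for $m=k,s,t$, the map $(p,q)\mapsto(mp-q,\,p)$. The first coordinates are $l$, then $kl-1$, then $skl-s-l$, and then
$$t(skl-s-l)-(kl-1),$$
which is the left side of (2). Suppose that $|t|,|s|,|k|,|l|\ge2$. Then $|p_1|>|q_1|$, and whenever $|p|>|q|$ we have $|mp-q|\ge2|p|-|q|>|p|$. So the absolute value of the first coordinate starts at $2$ or more and grows by at least $1$ three times, and the left side of (2) has absolute value at least $5$. Hence *if $|c|\le4$, then every solution of (2) has one of $t,s,k,l$ in $\{0,1,-1\}$*. This is a disjunction of linear equations, and setting one variable to $0$ or $\pm1$ simplifies the polynomial.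

For larger $c$ the statement fails: $t=s=k=l=2$ gives $16-12+1=5$. The way out is not to expand at all. We keep the product of $2\times2$ matrices behind the recursion, and we write the constant $c$ as part of that product, so that the right-hand side becomes the identity matrix.

## Inner products as determinants, and words in $SL_2(\mathbb Z)$

Let $G=SL_2(\mathbb Z)$, $e=(1,0)^T$, and
$$S=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad T(m)=\begin{pmatrix}1&m\\0&1\end{pmatrix}.$$
Then $S^2=-I$, $S^{-1}=-S=S^3$, and $T(m)T(m')=T(m+m')$. The stabilizer of $e$ in $G$ is $\{T(m):m\in\mathbb Z\}$, because a matrix with first column $e$ and determinant $1$ has this form.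

Put $\det(x,y)=x_1y_2-x_2y_1$. It satisfies $\det(gx,gy)=\det(x,y)$ for $g\in G$. Since $Sy=(-y_2,y_1)^T$,
$$x\bullet y=\det(x,Sy).\tag{3}$$
So we trade a form with only finitely many integral symmetries for one with all of $G$ as symmetries. The price is the matrix $S$ in (3), which we must carry along.

For $X\in G$ let $[X]$ be its conjugacy class in $G$. We need $[S]\cap[-S]=\emptyset$. If $X=g^{-1}Sg$ and $v\ne0$, then $\det(v,Xv)=\det(gv,Sgv)=gv\bullet gv>0$. If $X\in[-S]$ the same computation gives a negative number. So no $X$ lies in both classes.

For integers $m_1,\dots,m_r$ with $r\ge1$ put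
$$C(m_1,\dots,m_r)=T(m_1)S\,T(m_2)S\cdots T(m_r)S,\qquad T(m)S=\begin{pmatrix}m&-1\\1&0\end{pmatrix}.\tag{4}$$
For example, $C(0)=S$ and $C(a,b)=\begin{pmatrix}ab-1&-a\\b&-1\end{pmatrix}$. The left side of (2) is the upper-left entry of $C(t,s,k,l)$: the map $(p,q)\mapsto(mp-q,p)$ used above is left multiplication by $T(m)S$.

**Words for primitive vectors.** *Every primitive $u=(u_1,u_2)$ equals $Ae$ for an explicitly computable product $A$ of matrices $T(q)S$ (or $A=I$).* The purpose is to write any constant vector with the same letters. By (4), for every integer $q$,
$$u=T(q)S\begin{pmatrix}u_2\\ qu_2-u_1\end{pmatrix}.$$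
If $u_2\ne0$, choose $q$ with $|qu_2-u_1|\le|u_2|/2$ and repeat with the new vector, which is again primitive. The second coordinate at least halves in absolute value each time, so after at most $\log_2|u_2|+1$ steps it is $0$. A primitive vector with second coordinate $0$ is $\pm e$, and $-e=T(0)S\,T(0)S\,e$. $\square$

In particular, every primitive vector is $ge$ for some $g\in G$. Conversely, every $ge$ is primitive, being the first column of a matrix of determinant $1$. Inverses of letters can also be written with $T$ and $S$:
$$(T(q)S)^{-1}=S^3T(-q).$$

**Definition (the sets $\mathcal A_c$).** For $c\ne0$ let $\mathcal A_c\subset G$ be a finite set that contains, for each $a$ with $0\le a<|c|$ and $\gcd(a,c)=1$, one word $A$ as above with $Ae=(a,c)^T$. Let $\mathcal A_0=\{I,-I\}$, with $-I$ written as $T(0)S\,T(0)S$.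

For example, for $c=1$ the only $a$ is $0$, and $\mathcal A_1=\{S\}$ with $S=T(0)S$. For $c=2$ the only $a$ is $1$. Starting from $u=(1,2)$, the choice $q=1$ gives $(2,1)$, and then $q=2$ gives $(1,0)$. So we may take $\mathcal A_2=\{T(1)S\,T(2)S\}$; check: $T(2)Se=(2,1)^T$ and $T(1)S(2,1)^T=(1,2)^T$.

The next lemma turns a condition on a determinant into an equation between matrices, at the cost of one or two integer parameters and a finite choice.

**Lemma 1.** Let $g,h\in G$, $c\in\mathbb Z$, and let $q\in\mathbb Z^2$ be primitive.

1. $\det(ge,q)=c$ if and only if $q=gT(m)Ae$ for some $m\in\mathbb Z$ and $A\in\mathcal A_c$.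
2. $\det(ge,he)=c$ if and only if $g^{-1}h=T(m)\,A\,T(m')$ for some $m,m'\in\mathbb Z$ and $A\in\mathcal A_c$.

*Proof.* (1) By invariance $\det(ge,q)=\det(e,g^{-1}q)$, which is the second coordinate of the primitive vector $g^{-1}q$. Suppose it equals $c\ne0$. Its first coordinate is coprime to $c$; write it as $a+mc$ with $0\le a<|c|$. Then $\gcd(a,c)=1$ and
$$g^{-1}q=(a+mc,\,c)^T=T(m)(a,c)^T=T(m)Ae$$
with $A\in\mathcal A_c$. If $c=0$, then $g^{-1}q=\pm e=T(0)(\pm I)e$. Conversely, $T(m)Ae$ has second coordinate $c$ for every $A\in\mathcal A_c$.

(2) Apply (1) to the primitive vector $q=he$: the condition is $he=gT(m)Ae$ for some $m$ and $A$. Two elements of $G$ agree on $e$ exactly when they differ by an element of the stabilizer on the right, so this says $h=gT(m)AT(m')$. $\square$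

## Products whose letters all have size at least two

We now know that instances will lead to equations such as $C(m_1,\dots,m_r)=I$. The growth seen after (2) gives the following.

**Lemma 2.** If $r\ge1$ and $|m_i|\ge2$ for all $i$, then $C(m_1,\dots,m_r)\notin\{I,-I\}\cup[S]\cup[-S]$.

*Proof.* Let $C(m)=\begin{pmatrix}p&*\\q&s\end{pmatrix}$.

First we show $|p|>|q|\ge1$, by induction on $r$, building the product from the right. For $r=1$ the first column is $(m_1,1)^T$. Left multiplication by $T(m)S$ sends a column $(x,y)^T$ to $(mx-y,x)^T$. If $|x|>|y|\ge1$, then $|mx-y|\ge2|x|-|y|>|x|\ge1$. So $q\ne0$, and $C(m)\ne\pm I$.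

Next we show that the bottom row satisfies $|q|>|s|$, by induction building the product from the left. For $r=1$ the bottom row is $(1,0)$. Right multiplication by $T(m)S$ sends a row $(x,y)$ to $(mx+y,-x)$. If $|x|>|y|$, then $|mx+y|\ge2|x|-|y|>|x|$.

Together, $|p|>|q|>|s|$, so $|p|\ge|s|+2$, and the trace satisfies $|p+s|\ge|p|-|s|\ge2$. Conjugates of $\pm S$ have trace $0$, so $C(m)$ is not one of them. $\square$

So membership in one of these four sets forces a letter $0$, $1$ or $-1$. Such a letter can be removed.

**Lemma 3.** For all $a,b\in\mathbb Z$:

- (R0) $T(a)S\,T(0)S\,T(b)S=-T(a+b)S$;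
- (R1) $T(a)S\,T(1)S\,T(b)S=T(a-1)S\,T(b-1)S$;
- (R−1) $T(a)S\,T(-1)S\,T(b)S=-T(a+1)S\,T(b+1)S$.

*Proof.* (R0) is $S^2=-I$. For (R1), multiply out:
$$ST(1)S=\begin{pmatrix}0&-1\\1&1\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}-1&0\\1&-1\end{pmatrix},\qquad T(-1)ST(-1)=\begin{pmatrix}-1&-1\\1&0\end{pmatrix}\begin{pmatrix}1&-1\\0&1\end{pmatrix}=\begin{pmatrix}-1&0\\1&-1\end{pmatrix}.$$
So $ST(1)S=T(-1)ST(-1)$; multiply by $T(a)$ on the left and by $T(b)S$ on the right. For (R−1), take inverses in this identity. The left side becomes $S^{-1}T(-1)S^{-1}=ST(-1)S$ and the right side becomes $T(1)S^{-1}T(1)=-T(1)ST(1)$. Hence $ST(-1)S=-T(1)ST(1)$; multiply again by $T(a)$ and $T(b)S$. $\square$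

The decisive feature of Lemma 3 is that the new letters $a+b$, $a\mp1$, $b\mp1$ are *affine-linear* in the old ones. Letters that are linear forms in unknowns stay linear forms.

## Solving $C(\ell_1(z),\dots,\ell_r(z))\in K$ by linear equations

**Proposition 4.** Let $\ell_1,\dots,\ell_r$ ($r\ge1$) be affine-linear forms with integer coefficients in variables $z=(z_1,\dots,z_s)$, and let $K$ be one of $\{I\},\{-I\},[S],[-S]$. Then one can compute a finite list of systems of linear equations with integer coefficients such that
$$\{z\in\mathbb Z^s:\ C(\ell_1(z),\dots,\ell_r(z))\in K\}$$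
is the union of their integer solution sets.

*Proof.* We use induction on $r$, for all four sets $K$ at the same time, because the signs in Lemma 3 exchange $K$ and $-K$.

**The case $r=1$.** The matrix $C(a)=\begin{pmatrix}a&-1\\1&0\end{pmatrix}$ is never $\pm I$. Its trace is $a$, so it can lie in $[S]\cup[-S]$ only if $a=0$; and $C(0)=S$ lies in $[S]$, hence not in $[-S]$. The list consists of the single system $\ell_1=0$ for $K=[S]$, and is empty for the other three.

**The case $r=2$.** The matrix $C(a,b)=\begin{pmatrix}ab-1&-a\\b&-1\end{pmatrix}$ is never $I$, because of its lower-right entry, and it is $-I$ exactly when $a=b=0$. Its trace is $ab-2$, so it can be conjugate to $\pm S$ only if $ab=2$, that is, $(a,b)\in\{(1,2),(2,1),(-1,-2),(-2,-1)\}$. Conjugating by $S$ moves the last $S$ to the front: $S\,C(a,b)\,S^{-1}=ST(a)ST(b)$. By the identities in the proof of Lemma 3,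
$$S\,C(1,2)\,S^{-1}=ST(1)S\,T(2)=T(-1)ST(1)\in[S],$$
$$S\,C(-1,-2)\,S^{-1}=ST(-1)S\,T(-2)=-T(1)ST(-1)\in[-S].$$
Also $C(b,a)=(T(a)S)^{-1}C(a,b)\,T(a)S$ is conjugate to $C(a,b)$. Since $[S]$ and $[-S]$ are disjoint, the lists are as follows.

- $K=\{I\}$: empty.
- $K=\{-I\}$: the system $\ell_1=\ell_2=0$.
- $K=[S]$: the systems $(\ell_1,\ell_2)=(1,2)$ and $(\ell_1,\ell_2)=(2,1)$.
- $K=[-S]$: the systems $(\ell_1,\ell_2)=(-1,-2)$ and $(\ell_1,\ell_2)=(-2,-1)$.

**The case $r\ge3$.** Each $K$ is closed under conjugation, and
$$C(m_2,\dots,m_r,m_1)=(T(m_1)S)^{-1}\,C(m_1,\dots,m_r)\,T(m_1)S.\tag{5}$$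
So membership in $K$ does not change if the tuple is shifted cyclically. Given a position $i$, shift so that $m_i$ has a left neighbor $a$ and a right neighbor $b$; as $r\ge3$, these are two distinct positions. Let $m^{(i,0)}$ be the tuple obtained by replacing the three entries $(a,m_i,b)$ by the single entry $(a+b)$, let $m^{(i,1)}$ be obtained by replacing them by $(a-1,b-1)$, and $m^{(i,-1)}$ by replacing them by $(a+1,b+1)$. Lemma 3 says that, up to conjugation, $C(m)$ equals $-C(m^{(i,0)})$, $C(m^{(i,1)})$, $-C(m^{(i,-1)})$ when $m_i=0,1,-1$ respectively. By Lemma 2, $C(m)\in K$ forces some $m_i\in\{0,1,-1\}$. Therefore $C(m)\in K$ if and only if, for some $i$, one of the following holds: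
$$m_i=0,\ C(m^{(i,0)})\in-K;\qquad m_i=1,\ C(m^{(i,1)})\in K;\qquad m_i=-1,\ C(m^{(i,-1)})\in-K.$$
Apply this to $m=(\ell_1(z),\dots,\ell_r(z))$. The new tuples again consist of affine-linear forms with integer coefficients. Their lengths are $r-2\ge1$ or $r-1$, so the induction hypothesis gives finite lists for them. To every system in the list for $m^{(i,\varepsilon)}$ add the equation $\ell_i=\varepsilon$; the union over all $i$ and all $\varepsilon\in\{0,1,-1\}$ is the list we want. $\square$

As an illustration, let us solve $C(u,v,w)=\pm I$. If a letter is $0$, we reach $C(\,\cdot\,)=\pm I$ with one letter, which is impossible. If, say, $v=1$, we need $C(u-1,w-1)=\pm I$, so $u=w=1$ and $C(1,1,1)=C(0,0)=-I$. If $v=-1$, we need $C(u+1,w+1)=\pm I$, so $u=w=-1$ and $C(-1,-1,-1)=-C(0,0)=I$. By cyclic symmetry the same happens for the other positions. So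
$$C(u,v,w)=\pm I\iff (u,v,w)=\pm(1,1,1).\tag{6}$$

The words that come from instances contain inverses and need not begin or end correctly. The following corollary takes care of that.

**Corollary 5.** Let $Y(z)$ be a product of constants from the words above, matrices $T(\ell(z))$ with $\ell$ affine-linear and integral, matrices $S$, and inverses of these. Then each of the conditions $Y(z)=I$ and $Y(z)\in[S]$, for $z\in\mathbb Z^s$, is equivalent to an effectively computable finite disjunction of integral linear systems in $z$.

*Proof.* Replace $S^{-1}$ by $S^3$ and $T(\ell)^{-1}$ by $T(-\ell)$, and write inverses of words accordingly. Now $Y$ is a product of matrices $T(\cdot)$ and $S$. If no $S$ occurs, multiply by $S^4=I$. Insert $T(0)$ between adjacent $S$'s and at the ends where needed, and merge adjacent $T$'s. This gives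
$$Y=T(\ell_0)\,S\,T(\ell_1)\,S\cdots S\,T(\ell_r),\qquad r\ge1.$$
Conjugation moves the last factor to the front:
$$T(\ell_r)\,Y\,T(\ell_r)^{-1}=C(\ell_r+\ell_0,\ \ell_1,\dots,\ell_{r-1}).\tag{7}$$
Both $\{I\}$ and $[S]$ are closed under conjugation, so Proposition 4 applies. $\square$

## From an instance to equations between words: proof of Theorem 1

If an instance prescribes two different values for the same inner product (for instance $c_{ij}\ne c_{ji}$), it has no solution. Otherwise we merge repeated conditions and view the instance as a graph with loops allowed.

**Step 1: removing vectors that may be zero.** Call $i$ *active* if it occurs in some condition with $c_{ij}\neq0$. In (1), for example, all of $a,x,z$ are active. All conditions involving an inactive $i$ have right-hand side $0$, so they hold when $v_i=0$. Hence the instance is solvable if and only if its restriction to the active indices is. Both ends of a condition with nonzero right-hand side are active, so after the restriction all indices are still active. From now on all indices are active.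

**Step 2: reducing to primitive vectors.** This step is needed because Lemma 1 speaks about primitive vectors. In a solution each $v_i$ is nonzero, so $v_i=d_ip_i$ with $d_i\ge1$ and $p_i$ primitive. Since $i$ is active, $d_i$ divides a given nonzero $c_{ij}$. So there are finitely many computable choices for the family $(d_i)$. For each choice we need $d_id_j\mid c_{ij}$ for all conditions, and then we ask for primitive $p_i$ with $p_i\bullet p_j=c_{ij}/(d_id_j)$. Conversely, such $p_i$ give the solution $v_i=d_ip_i$. So it suffices to decide whether *primitive* vectors $p_i$ exist with prescribed inner products $p_i\bullet p_j=c_f$, one for each edge $f=\{i,j\}$ of a graph, with $c_f=0$ allowed. Different connected components do not interact, so we assume that the graph is connected.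

**Step 3: parametrizing the solutions of the tree conditions.** Fix a spanning tree and a root, and let $\delta(i)$ be the depth of $i$. For each tree edge $f$ choose $A_f\in\mathcal A_{c_f}$ (finitely many choices) and introduce an integer variable $n_f$. If the path from the root to $i$ has edges $f_1,\dots,f_{\delta(i)}$, put
$$W_i=T(n_{f_1})A_{f_1}\,T(n_{f_2})A_{f_2}\cdots T(n_{f_{\delta(i)}})A_{f_{\delta(i)}},\qquad W_{\mathrm{root}}=I.$$
We claim that the primitive families satisfying all tree conditions are exactly the families
$$p_i=S^{-\delta(i)}\,g\,W_i\,e\qquad(g\in G,\ n_f\in\mathbb Z,\ A_f\in\mathcal A_{c_f}).\tag{8}$$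
We argue by walking down the tree. The root is an arbitrary primitive vector, that is, $ge$ with $g\in G$. Suppose $p_i=he$ with $h=S^{-\delta(i)}gW_i\in G$, and let $j$ be a child of $i$ via the edge $f$. By (3), the condition $p_i\bullet p_j=c_f$ reads $\det(he,Sp_j)=c_f$. By Lemma 1(1), applied to the primitive vector $Sp_j$, this holds if and only if $Sp_j=hT(n_f)A_fe$ for some $n_f\in\mathbb Z$ and $A_f\in\mathcal A_{c_f}$, that is,
$$p_j=S^{-1}\,S^{-\delta(i)}\,g\,W_i\,T(n_f)A_f\,e=S^{-\delta(j)}\,g\,W_j\,e.$$
This proves the claim. The matrices $S^{-1}$ have collected on the left of $g$, and the unknown $g$ stands in one place only.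

**Step 4: turning the remaining edges into equations between words.** Let $f=\{i,j\}$ be an edge outside the tree, or a loop. By (3) and (8), and applying $S^{\delta(i)}$ to both arguments of $\det$, the condition is
$$\det\bigl(gW_ie,\ S^{\,\delta(i)-\delta(j)+1}\,gW_je\bigr)=c_f.$$
What happens depends on whether the power of $S$ is $\pm I$, which commutes with $g$, or $\pm S$, which need not.

*Odd edges: $\delta(i)-\delta(j)$ is odd.* Put $\sigma=(-1)^{(\delta(i)-\delta(j)+1)/2}$. The power of $S$ is $\sigma I$, so $g$ cancels and the condition is $\det(W_ie,W_je)=\sigma c_f$. By Lemma 1(2) it holds if and only if, for some $m_f,m_f'\in\mathbb Z$ and $A_f\in\mathcal A_{\sigma c_f}$,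
$$W_i^{-1}W_j=T(m_f)\,A_f\,T(m_f').\tag{9}$$

*Even edges: $\delta(i)-\delta(j)$ is even; all loops are of this kind.* Put $\tau=(-1)^{(\delta(i)-\delta(j))/2}$ and $R=g^{-1}Sg$. The power of $S$ is $\tau S$; applying $g^{-1}$ to both arguments, we get $\det(W_ie,RW_je)=\tau c_f$. By Lemma 1(2), with $W_i$ and $RW_j$ in the roles of $g$ and $h$, this holds if and only if $W_i^{-1}RW_j=T(m_f)A_fT(m_f')$ for some $m_f,m'_f\in\mathbb Z$ and $A_f\in\mathcal A_{\tau c_f}$, that is,
$$R=X_f,\qquad\text{where}\quad X_f:=W_i\,T(m_f)\,A_f\,T(m_f')\,W_j^{-1}.\tag{10}$$

The unknown $g$ enters only through $R$, and $R$ is the same matrix for all even edges. A matrix has the form $g^{-1}Sg$ with $g\in G$ exactly when it lies in $[S]$. So the existence of $g$ means that all the matrices $X_f$ are equal and that their common value lies in $[S]$. Hence the component is solvable if and only if, for some choice of the matrices $A_f$ (finitely many choices), there are integers $n_f,m_f,m_f'$ such that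

- (9) holds for every odd non-tree edge, and
- if there are even edges, and $f_0$ denotes one of them, then $X_{f_0}\in[S]$ and $X_{f_0}^{-1}X_f=I$ for all other even edges $f$.

If there are no even edges, $g$ is arbitrary and we take $g=I$.

**Step 5: linear algebra over $\mathbb Z$.** For a fixed choice of the $A_f$, each condition in the list above has the form $Y=I$ or $Y\in[S]$, where $Y$ is a word as in Corollary 5 in the variables $n_f,m_f,m'_f$; for (9), take $Y=W_i^{-1}W_j\,(T(m_f)A_fT(m_f'))^{-1}$. By Corollary 5, each condition is a computable finite disjunction of linear systems, and so their conjunction is one too. Solvability of a linear system in integers is decidable, for instance by the Smith or the Hermite normal form. Running over all finitely many choices of the $d_i$ and the $A_f$, we decide the instance. This proves Theorem 1. $\blacksquare$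

## The conditions $a\bullet a=a\bullet x=1$, $a\bullet z=0$, $x\bullet z=2$, run through the procedure

For (1) we know that $t\in\{\pm1,\pm2\}$. Let us see the procedure find this. In Step 2, $d_a=d_x=1$ and $d_z\in\{1,2\}$. Take $a$ as root, with tree edges $\{a,x\}$ (constant $1$) and $\{a,z\}$ (constant $0$). With $\mathcal A_1=\{S\}$ and $\mathcal A_0=\{\pm I\}$,
$$W_a=I,\qquad W_x=T(n)S,\qquad W_z=\pm T(n').$$
The loop at $a$ and the edge $\{x,z\}$ are even, both with $\tau=1$. For the loop, $X_{f_0}=T(m)ST(m')$. By (7) it lies in $[S]$ if and only if $C(m+m')\in[S]$, that is, $m'=-m$; then $X_{f_0}=T(m)ST(-m)$ and $g=T(-m)$ satisfies $g^{-1}Sg=X_{f_0}$. With this $g$,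
$$a=ge=(1,0)^T,\qquad x=S^{-1}gW_xe=S^{-1}T(n-m)\,(0,1)^T=(1,\,-(n-m))^T .\tag{11}$$

*The choice $d_z=2$.* The edge $\{x,z\}$ has constant $2/2=1$, so $X_f=\pm\,T(n)S\,T(k)S\,T(k'-n')$, with $k,k'$ in the roles of $m_f,m_f'$. Using $S^{-1}=-S$,
$$X_{f_0}^{-1}X_f=\mp\,T(-m')\,S\,T(n-m)\,S\,T(k)\,S\,T(k'-n').$$
Since both signs are available, the condition $X_{f_0}^{-1}X_f=I$ becomes, by (7), $C(k'-n'-m',\ n-m,\ k)=\pm I$. By (6) all three letters are $1$ or all three are $-1$. So $n-m=\pm1$, and in (11) we find $x=(1,\mp1)$.

*The choice $d_z=1$.* Now the constant is $2$ and $A_f=T(1)S\,T(2)S$. The same computation gives $C(u,v,w,2)=\pm I$ with $u=k'-n'-m'$, $v=n-m$, $w=k+1$. One of $u,v,w$ is $0$ or $\pm1$, by Lemma 2. We reduce at that letter, remembering that the letter $2$ is a cyclic neighbor of $u$ and of $w$.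

- $u=0$ leads to $C(v+2,w)=\pm I$, so $v=-2$, $w=0$. Likewise $w=0$ leads to $v=-2$, $u=0$.
- $u=1$ leads to $C(v-1,w,1)=\pm I$ up to cyclic shift, so by (6) $v=2$, $w=1$. Likewise $w=1$ leads to $v=2$, $u=1$.
- $u=-1$ or $w=-1$ turns the letter $2$ into $3$ in a three-letter word, which is excluded by (6).
- $v=0$ leads to $C(u+w,2)=\pm I$, and $v=\pm1$ leads to a three-letter word containing $2$; both are impossible.

So $n-m=v=\pm2$, and $x=(1,\mp2)$. Together we recover $t\in\{\pm1,\pm2\}$.

## Small solutions and membership in NP

We now prove the first half of Theorem 2 and show that $PIPS(\mathbb Z^2)$ is in NP. The full list in Proposition 4 may be very long, but we only need to follow the one branch that a given solution takes. Consider a solvable instance of bit-size $L$; "polynomial" means polynomial in $L$. Fix the choices of $d_i$ and $A_f$ realized by some solution. The number of active indices is at most twice the number of conditions, hence $O(L)$, and all constants $c_f$ have at most $L$ bits.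

**Step 1: sizes of the words.** Let $c\ne0$ be one of the constants $\pm c_f$. The word for $(a,c)^T$ with $0\le a<|c|$ has at most $\log_2|c|+3=O(L)$ factors $T(q)S$. The vectors $(u_1,u_2)$ met in its construction have coordinates of absolute value at most $|c|$, since each new first coordinate is the old second one and the second coordinates decrease in absolute value. Moreover $|q|\,|u_2|\le|u_1|+|u_2|/2$ gives $|q|\le|c|+1$. So each $A_f$ is a word of $O(L)$ factors with letters of polynomial bit-length; for $c_f=0$ this is clear. Each $W_i$ contains $O(L)$ words $A_f$, so all words in (9) and (10), and the products built from them in Theorem 1, have polynomial length after inverses are expanded and the normal form of Corollary 5 is reached. Their affine forms have coefficients of polynomial bit-length.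

**Step 2: sizes of the linear systems.** For a tuple of affine forms, let its *weight* be the sum of the absolute values of all coefficients and constants in it. The tuple $(z_1-2,\,3)$, for example, has weight $1+2+3=6$. A reduction (R0) does not increase the weight, and (R1) and (R−1) increase it by at most $2$. Each reduction shortens the tuple, so there are at most $r$ of them along a branch, where $r$ is the original length. If $N$ is the original weight, all forms on the branch have coefficients and constants of absolute value at most $N+2r$. The branch produces at most one equation per reduction and at most two in the base case. The given solution of the instance yields integers $n_f,m_f,m_f'$, and these satisfy one branch for each condition. The conjunction of these branches is a linear system of polynomial size.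

**Step 3: a small solution of the linear system.** This system has an integral solution. By A. Schrijver, *Theory of Linear and Integer Programming*, Wiley 1986, Ch. 5 (originally von zur Gathen–Sieveking 1978), linear Diophantine systems are solvable in polynomial time, and a solution is produced. A solution that is output in polynomial time has polynomial bit-length. By Proposition 4, every integer solution of a branch system satisfies the original conditions, so we may replace the values $n_f,m_f,m_f'$ by small ones.

**Step 4: a small matrix $g$.** A product of $M$ matrices in $G$ with entries of absolute value at most $B$ has entries of absolute value at most $(2B)^M$. So the matrices $W_i$ and $X_{f_0}$ now have polynomial bit-length. If the component has no even edges, take $g=I$. Otherwise we need some $g$ of polynomial bit-length with $gX_{f_0}g^{-1}=S$. By (7), $T(\ell_r)X_{f_0}T(\ell_r)^{-1}=C(m)$ for a numerical tuple $m$ of polynomial length $r$ with letters of polynomial bit-length, and $C(m)\in[S]$.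

We show, more generally, that if $C(m)\in[\varepsilon S]$ with $\varepsilon=\pm1$, then $h\,C(m)\,h^{-1}=\varepsilon S$ for some product $h$ of at most $r^2+2$ matrices of the form $T(q)S$ or $(T(q)S)^{-1}$, with $|q|\le\sum|m_i|+2r$. The base cases $r\le2$ have explicit conjugators. For $r=1$, $m=(0)$ and $\varepsilon=1$, take $h=I$. For $r=2$ the computation in Proposition 4 gives
$$T(1)S\;C(1,2)\;(T(1)S)^{-1}=T(1)\,T(-1)ST(1)\,T(-1)=S,$$
$$T(-1)S\;C(-1,-2)\;(T(-1)S)^{-1}=T(-1)\bigl(-T(1)ST(-1)\bigr)T(1)=-S.$$
By (5), $T(1)S\,C(2,1)\,(T(1)S)^{-1}=C(1,2)$, because $C(2,1)=(T(1)S)^{-1}C(1,2)\,T(1)S$; so $h=(T(1)S)^2$ works for $(2,1)$. In the same way $h=(T(-1)S)^2$ works for $(-2,-1)$.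

For $r\ge3$, some letter is $0$ or $\pm1$ by Lemma 2. A cyclic shift, which by (5) is a conjugation by a product of at most $r$ factors $(T(m_i)S)^{\pm1}$, brings it into position; then Lemma 3 gives an equality $C(m)\to\pm C(m')$ with a shorter tuple $m'$. If $h'C(m')h'^{-1}=\varepsilon'S$ for the shorter tuple, then the same $h'$ conjugates $\pm C(m')$ to $\pm\varepsilon'S$, and multiplying $h'$ on the right by the shifting matrix gives $h$. Here the sign $\pm\varepsilon'$ is $\varepsilon$, as $[S]\cap[-S]=\emptyset$. There are at most $r$ reductions, each contributing at most $r$ factors, and the sum of the absolute values of the letters grows by at most $2$ per reduction. This proves the assertion.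

Now $g=h\,T(\ell_r)$ satisfies $gX_{f_0}g^{-1}=S$, that is, $g^{-1}Sg=X_{f_0}$, and it is a product of polynomially many matrices of polynomial bit-length.

**Step 5: conclusion.** Do this in each component. By Step 4 of the proof of Theorem 1, the vectors $v_i=d_iS^{-\delta(i)}gW_ie$ for active $i$, together with $v_i=0$ for inactive $i$, form a solution, and their entries have polynomial bit-length. The list of the vectors for the active indices is a certificate of polynomial size, and the conditions can be checked on it in polynomial time. So $PIPS(\mathbb Z^2)\in$ NP.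

## Hardness from 4-colorings

It remains to show NP-hardness with constants in $\{0,1,2,12\}$. We reduce from 4-colorability of finite simple graphs $(V,E)$, which is NP-complete (Garey–Johnson, *Computers and Intractability*, 1979). The conditions (1) make a vector $x=(1,t)$ choose among exactly four values of $t$; these are the colors.

Take unknown vectors $a$; $x_u$ and $z_u$ for each $u\in V$; and $y_{uv}$ for each edge, oriented arbitrarily as $(u,v)$. Impose
$$a\bullet a=1,\quad a\bullet x_u=1,\quad a\bullet z_u=0,\quad x_u\bullet z_u=2,\quad x_u\bullet y_{uv}=12,\quad x_v\bullet y_{uv}=0.$$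
This instance is computed from the graph in polynomial time.

**From a solution to a coloring.** The vector $a$ is one of $\pm(1,0),\pm(0,1)$. After applying a power of $S$ to all vectors, which preserves all inner products, we have $a=(1,0)$. Then $x_u=(1,t_u)$ and $z_u=(0,w_u)$ with $t_uw_u=2$, so $t_u\in\{1,-1,2,-2\}$. For an edge $(u,v)$, subtract the last two conditions: $x_u-x_v=(0,t_u-t_v)$, so $(t_u-t_v)\,(y_{uv})_2=12$, and hence $t_u\ne t_v$. Thus $u\mapsto t_u$ is a proper 4-coloring.

**From a coloring to a solution.** Let $t:V\to\{\pm1,\pm2\}$ be a proper coloring. Put $a=(1,0)$, $x_u=(1,t_u)$, $z_u=(0,2/t_u)$. For an edge $(u,v)$, the difference $t_u-t_v$ of two distinct elements of $\{\pm1,\pm2\}$ lies in $\{\pm1,\pm2,\pm3,\pm4\}$, so it divides $12$. Put $s=12/(t_u-t_v)$ and $y_{uv}=(-t_vs,\,s)$. Then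
$$x_u\bullet y_{uv}=-t_vs+t_us=12,\qquad x_v\bullet y_{uv}=-t_vs+t_vs=0,$$
and the other conditions hold by inspection.

So $PIPS(\mathbb Z^2)$ is NP-hard even when all $c_{ij}\in\{0,1,2,12\}$. Together with membership in NP, this proves Theorem 2. $\blacksquare$
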